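# Sharp o-minimality of unrestricted Pfaffian functions: counting components when the number of leaves is unbounded

## 1. Formats and degrees on an o-minimal structure

Throughout, a structure is a collection of subsets of the spaces $\mathbb R^\ell$, $\ell\ge 1$, called definable sets. It contains all real algebraic sets and is closed under finite unions, finite intersections, complements, the products $A\times\mathbb R$ and $\mathbb R\times A$, and coordinate projections. It is o-minimal if every definable subset of $\mathbb R$ has finitely many connected components. Semialgebraic sets are the basic example. "The coordinate projection" of $A\subset\mathbb R^\ell$ forgets the last coordinate. (If one admits $\mathbb R^0$, one puts its two subsets into every class below and nothing changes.)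

O-minimality says "finitely many". We want "at most polynomially many", so we must measure how complicated a definable set is. Two numbers are used. The format plays the role of dimension and depth of description, the degree plays the role of degree of polynomials.

**Definition (FD-filtration).** Let $S$ be an o-minimal expansion of the real field. An FD-filtration on $S$ is a family $\Omega=\{\Omega_{F,D}\}_{F,D\in\mathbb N}$, each $\Omega_{F,D}$ being a collection of definable sets, such that $\Omega_{F,D}\subset\Omega_{F+1,D}\cap\Omega_{F,D+1}$ and every definable set lies in some $\Omega_{F,D}$. If $A\in\Omega_{F,D}$, we say that $A$ has format $F$ and degree $D$.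

**Example.** On semialgebraic sets, let $\Omega^{\rm all}_{F,D}$ be all semialgebraic subsets of all $\mathbb R^\ell$, $\ell\le F$. This is an FD-filtration that ignores $D$. A better one is $\Omega^{\rm bool}$: a set $A\subset\mathbb R^\ell$ with $\ell\le F$ belongs to $\Omega^{\rm bool}_{F,D}$ if it is a Boolean combination of conditions $p=0$, $p>0$ with $\sum\max(1,\deg p)\le D$. Every semialgebraic set is of this form by the Tarski–Seidenberg theorem.

**Definition (sharply o-minimal).** The pair $(S,\Omega)$ is sharply o-minimal if for every $F$ there is a polynomial $P_F$ such that the following hold.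

- Dimension: if $A\subset\mathbb R^\ell$ and $A\in\Omega_{F,D}$, then $\ell\le F$.
- Counting: if $A\subset\mathbb R$ and $A\in\Omega_{F,D}$, then $A$ has at most $P_F(D)$ connected components.
- Operations: if $A\subset\mathbb R^\ell$ and $A\in\Omega_{F,D}$, then $A\times\mathbb R$, $\mathbb R\times A$, $A^c=\mathbb R^\ell\setminus A$ and the coordinate projection of $A$ to $\mathbb R^{\ell-1}$ lie in $\Omega_{F+1,P_F(D)}$.
- Boolean: if $A_1,\dots,A_k\subset\mathbb R^\ell$ lie in $\Omega_{F,D}$, then $\bigcup_iA_i$ and $\bigcap_iA_i$ lie in $\Omega_{F+1,kD}$.
- Algebraic sets: if $P\in\mathbb R[x_1,\dots,x_\ell]$, then $\{P=0\}\in\Omega_{\ell,\deg P}$.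

Note the asymmetry: each operation raises the format by one, whatever the degree and whatever the number $k$ of sets. The format never becomes dependent on the degree.

**Example.** $\Omega^{\rm all}$ is not sharply o-minimal: $\{1,\dots,n\}\in\Omega^{\rm all}_{1,0}$ for all $n$, while Counting would give $n\le P_1(0)$. For $\Omega^{\rm bool}$ some axioms are checked at once. Counting: for $A\subset\mathbb R$ the nonzero polynomials in the description have at most $D$ roots in total, and between consecutive roots nothing changes, so $A$ has at most $2D+1$ components. Boolean: concatenate the descriptions. Only the projection is not visible from the definition.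

**Definition (reducible).** Given two FD-filtrations $\Omega',\Omega$ on the same structure, $\Omega'$ is reducible to $\Omega$ if for every $F$ there are $F'$ and a polynomial $Q_F$ with $\Omega'_{F,D}\subset\Omega_{F',Q_F(D)}$ for all $D$.

**Example.** Put $\Omega'_{F,D}=\Omega_{2F,D^2}$. Then $\Omega'$ is reducible to $\Omega$ with $F'=2F$, $Q_F(D)=D^2$. Conversely $\Omega$ is reducible to $\Omega'$, since $\Omega_{F,D}\subset\Omega_{2F,D^2}$.

## 2. Pfaffian functions and the standard filtration

**Definition (Pfaffian chain and Pfaffian function).** Let $B\subset\mathbb R^\ell$ be a product of (possibly infinite) open intervals. A tuple $f_1,\dots,f_m:B\to\mathbb R$ of analytic functions is a Pfaffian chain of order $m$ if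
$$\frac{\partial f_i}{\partial x_j}=P_{ij}(x_1,\dots,x_\ell,f_1,\dots,f_i)\qquad\text{for all } i,j,$$
with real polynomials $P_{ij}$. Its degree is $\alpha=\max\deg P_{ij}$. The chain is restricted if $B$ is bounded and the $f_i$ extend as real analytic functions to a neighborhood of $\overline B$. A Pfaffian function is a polynomial $Q(x_1,\dots,x_\ell,f_1,\dots,f_m)$ in the coordinates and the functions of a chain; its degree is $\beta=\deg Q$.

**Example.** $e^x$ is a chain of order $1$ and degree $1$ on $\mathbb R$; it is not restricted there, but it is on $(-1,1)$. The pair $(e^x,e^{e^x})$ is a chain of order $2$, since $f_2'=f_1f_2$. The function $1/x$ on $(0,1)$ satisfies $f'=-f^2$; this chain is not restricted, because $1/x$ does not extend past $0$. The function $\kappa=(1+x^2)^{-1/2}$ on $\mathbb R$ satisfies $\kappa'=-x\kappa^3$, a chain of order $1$ and degree $4$; we shall need it.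

Let $\mathbb R_{\rm Pfaff}$ be the structure generated by all Pfaffian functions and $\mathbb R_{\rm rPfaff}$ the one generated by restricted Pfaffian functions. Both are o-minimal; we take this as given.

**Definition (standard, or Gabrielov–Vorobjov, filtration).** A set $A\subset\mathbb R^n$ has standard format $\le F$ and standard degree $\le D$ if
$$A=\{x:\ \mathrm Q_1y_1\cdots\mathrm Q_\nu y_\nu\ \Phi(x,y_1,\dots,y_\nu)\},\tag{1}$$
where each $\mathrm Q_i\in\{\exists,\forall\}$, each $y_i$ is a block of variables, the total number $N$ of variables and $\nu$ are $\le F$, and $\Phi$ is a Boolean combination of $s$ sign conditions $g>0$ or $g=0$. All the $g$ are Pfaffian functions in one common Pfaffian chain on a product domain $B\subset\mathbb R^N$ (restricted in the case of $\mathbb R_{\rm rPfaff}$). The chain has order $m\le F$ and degree $\alpha\le D$, each $g$ has degree $\le D$, and $s\le D$.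

**Example.** $\{x:\exists y\,(y>0\wedge ye^y-x=0)\}=(0,\infty)$ has $N=2$, $\nu=1$, $m=1$, $\alpha=1$, $s=2$, and functions of degree at most $2$. So this description has standard format $2$ and standard degree $2$.

## 3. The conjecture, and a freely generated filtration

The paper *Tameness in Geometry and Arithmetic: Beyond O-Minimality* contains the following theorem, numbered 6 there: there is an FD-filtration on $\mathbb R_{\rm rPfaff}$ that makes it sharply o-minimal, and the standard filtration is reducible to it. The paper conjectures that this extends to $\mathbb R_{\rm Pfaff}$. So the question is: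

*Is there an FD-filtration $\Omega$ on $\mathbb R_{\rm Pfaff}$ such that $(\mathbb R_{\rm Pfaff},\Omega)$ is sharply o-minimal and the standard filtration on $\mathbb R_{\rm Pfaff}$ is reducible to $\Omega$?*

The answer is yes.

Can one take the standard filtration itself? Consider the union of the $k$ graphs $\{y=e^{c_ix}\}\subset\mathbb R^2$ with different $c_i$. Each has bounded format and degree. Written in the obvious way in the form (1), the union uses the common chain $(e^{c_1x},\dots,e^{c_kx})$ of order $k$. The order is part of the format, and the Boolean axiom does not let the format grow with $k$. So we let trees of operations, not formulas over one chain, define the complexity.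

**Definition (the filtration $\Omega$).** A basic set is $X=\{x\in B:g(x)=0\}$ or $X=\{x\in B:g(x)>0\}$, where $B\subset\mathbb R^N$ is a product of open intervals and $g$ is a Pfaffian function of degree $\beta$ in a chain of order $m\ge0$ and degree $\alpha$ on $B$ (for $m=0$: a polynomial, $\alpha=0$). Put $\mathrm{fmt}=\max(N,m)$ and $\deg=\max(1,\alpha,\beta)$. A tree has basic sets at its leaves. Its internal nodes are the operations $A\mapsto A\times\mathbb R$, $\mathbb R\times A$, $A^c$, projection, and $\bigcup$, $\bigcap$ of $k\ge1$ children in the same $\mathbb R^\ell$. At an internal node, $\mathrm{fmt}=1+\max\mathrm{fmt}(\text{children})$. The degree of a tree is the sum of the degrees of its leaves. For $D\ge1$, $\Omega_{F,D}$ is the class of sets represented by a tree with $\mathrm{fmt}\le F$ and $\deg\le D$; and $\Omega_{F,0}=\{\emptyset,\mathbb R^\ell:1\le\ell\le F\}$.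

**Example.** The set $(0,\infty)$ as the projection of $\{y>0\}\cap\{ye^y-x=0\}\subset\mathbb R^2$: both leaves have format $2$, their degrees are $1$ and $2$; the intersection has format $3$, the projection has format $4$, and the degree is $3$. The union of the $k$ graphs $\{y=e^{c_ix}\}$ has leaves of format $2$ and degree $1$, so it lies in $\Omega_{3,k}$: the number of chains went into the degree.

Since every leaf has degree at least $1$ and format at least $1$, a tree with $\mathrm{fmt}\le F$, $\deg\le D$ has depth $\le F$, ambient dimension $\le F$, at most $D$ leaves, fan-in at most $D$ at every node, and each leaf has $N,m\le F$ and $\alpha,\beta\le D$.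

We write $C_F$ for a positive integer depending only on $F$, possibly different at each occurrence, and call a quantity $\mathrm{poly}_F(D)$ if it is $\le C_F(D+1)^{C_F}$.

**Theorem 1.** $\Omega$ is an FD-filtration on $\mathbb R_{\rm Pfaff}$, $(\mathbb R_{\rm Pfaff},\Omega)$ is sharply o-minimal, and the standard filtration on $\mathbb R_{\rm Pfaff}$ is reducible to $\Omega$. (The Operations axiom even holds without increase of degree.)

**Theorem 2.** Every $A\in\Omega_{F,D}$, $A\subset\mathbb R^\ell$ with any $\ell$, has $\mathrm{poly}_F(D)$ connected components.

**Theorem 3.** If $\Omega''$ is any FD-filtration making $\mathbb R_{\rm Pfaff}$ sharply o-minimal to which the standard filtration is reducible, then $\Omega$ is reducible to $\Omega''$.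

Theorem 2 with $\ell=1$ is the Counting axiom; with it, Theorem 1 answers the question. An abstract version, Theorem 4, is stated and proved in Section 15.

**Cited facts.**

*(Fact 1)* Standard o-minimality, as in van den Dries, *Tame topology and o-minimal structures*: $C^2$ cell decomposition, definable choice, dimension theory including $\dim(\overline S\setminus S)<\dim S$ for $S\ne\emptyset$ (with $\dim\emptyset=-\infty$), and finiteness of the number of components of a definable set.

*(Fact 2)* (Khovanskii, *Fewnomials*; see Gabrielov–Vorobjov, *Complexity of computations with Pfaffian and Noetherian functions*, 2004.) If $p_1,\dots,p_n$ are Pfaffian of degree $\le\beta$, $\beta\ge1$, in a chain of order $m$ and degree $\alpha$ on $\mathbb R^n$, then $p_1=\dots=p_n=0$ has at most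
$$2^{m(m-1)/2}\,\beta^n\,(\min(n,m)\alpha+n\beta-n+1)^m\tag{2}$$
nondegenerate solutions.

A third fact, on Clarke's generalized gradient, is recalled in Section 11.

## 4. The axioms that hold by construction, and minimality of $\Omega$

**FD-filtration.** Monotonicity is clear for $D\ge1$. For $D=0$ we have $\Omega_{F,0}\subset\Omega_{F,1}$, because $\mathbb R^\ell=\{0=0\}$ and $\emptyset=\{1=0\}$ are basic with $m=0$. All members of $\Omega$ are definable. The union of all $\Omega_{F,D}$ contains the algebraic sets and the graphs of Pfaffian functions, since $\{(x,y)\in B\times\mathbb R:y-f(x)=0\}$ is basic. It is closed under Boolean operations, both products with $\mathbb R$, and projection. Hence it consists of all definable sets.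

**Dimension, Operations, Boolean, Algebraic sets.** Let $D\ge1$. An operation adds one node at the root, hence one to the format; products and format both grow by one, so $\ell\le F$ persists. The degree does not change under products, complement and projection, and adds up under $\bigcup,\bigcap$, giving at most $kD$. So these axioms hold with any $P_F(D)\ge D$. For $D=0$ all sets involved are $\emptyset$ or some $\mathbb R^\ell$, and the axioms hold by definition of $\Omega_{F,0}$. Finally $\{P=0\}$ is basic of format $\ell$ and degree $\deg P$ if $\deg P\ge1$; otherwise it is $\emptyset$ or $\mathbb R^\ell$ and lies in $\Omega_{\ell,0}$.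

So for Theorem 1 two things remain: reducibility (Section 5) and Counting (the rest).

**Proof of Theorem 3.** Enlarging the polynomials of $\Omega''$, we may assume they are increasing and that its $P_F(D)\geq D$. A leaf of format $\le F$ and degree $\le D$, $D\ge1$, has standard format $\le F$ and standard degree $\le D$, with $\nu=0$ and $s=1$; if $m=0$ we may use the trivial chain $f_1=0$. So it lies in $\Omega''_{F',Q(D)}$ with $F',Q$ depending only on $F$. A tree of format $\le F$ and degree $\le D$ has depth $\le F$ and fan-ins $\le D$. Going up one level of the tree, the axioms of $\Omega''$ raise the format by at most $1$ and replace a degree bound $d$ by at most $\max(P(d),Dd)$, where $P$ is the polynomial of $\Omega''$ for the current format. After at most $F$ levels the set lies in $\Omega''_{F'+F,\,\mathrm{poly}_F(D)}$. The sets in $\Omega_{F,0}\subset\Omega_{F,1}$ are covered by the case $D=1$. $\square$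

## 5. Khovanskii's bound for components, and reducibility of the standard filtration

**Lemma 5.** Let $U\subset\mathbb R^n$ be a product of open intervals and let $G_1,\dots,G_k$ be Pfaffian of degree $\le\beta$ in one chain of order $m\ge0$ and degree $\alpha$ on $U$. Then $Z=\{G_1=\dots=G_k=0\}\subset U$ has at most $C(1+\alpha+\beta)^C$ components, where $C=C(n,m)$ does not depend on $k$.

**Step 1: pass to $\mathbb R^n$ and to one equation.** This step puts us where Fact 2 applies. Parametrize each interval factor by $s_i\in\mathbb R$ through a diffeomorphism $x_i(s_i)$ satisfying $x_i'=(x_i-a)(b-x_i)$ for $(a,b)$, $x_i'=x_i-a$ for $(a,\infty)$, $x_i'=b-x_i$ for $(-\infty,b)$, and $x_i'=1$ for $\mathbb R$. (The solutions are the logistic function, $a+e^{s}$, $b-e^{-s}$, and $s$.) Then $(x_1,\dots,x_n,f_1,\dots,f_m)$, as functions of $s$, is a Pfaffian chain on $\mathbb R^n$: $\partial f_i/\partial s_j=P_{ij}(x,f_1,\dots,f_i)\,x_j'$. Its order is $n+m$ and its degree is $\le\alpha+2$. Put $G=\sum G_i^2\ge0$, of degree $\le2\beta$. Then $Z=\{G=0\}$.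

**Step 2: separate finitely many components by a bounded sublevel set.** This step replaces components of the possibly degenerate, unbounded $Z$ by bounded open sets. Let $p_1,\dots,p_M$ lie in distinct components of $Z$, let $R>\max|p_i|$, and put
$$\Psi_\varepsilon=G+\varepsilon|s|^2/R^2-\varepsilon,\qquad U_\varepsilon=\{\Psi_\varepsilon<0\}=\{G<\varepsilon(1-|s|^2/R^2)\}.$$
Then $p_i\in U_\varepsilon\subset\{|s|<R,\ G<\varepsilon\}$, and $U_{\varepsilon'}\subset U_\varepsilon$ for $\varepsilon'<\varepsilon$. We claim that for small $\varepsilon$ the $p_i$ lie in distinct components of $U_\varepsilon$. Suppose that for some $i\neq j$ this fails for arbitrarily small $\varepsilon$. Let $C_\varepsilon$ be the component of $U_\varepsilon$ containing $p_i$. Since $C_{\varepsilon'}\subset C_\varepsilon$ for $\varepsilon'<\varepsilon$, we get $p_j\in C_\varepsilon$ for all $\varepsilon>0$. The closures $\overline{C_\varepsilon}$ are nested compact connected sets, so their intersection is connected. It lies in $\bigcap_\varepsilon\{G\le\varepsilon\}=Z$ and contains $p_i$ and $p_j$, a contradiction.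

**Step 3: count nondegenerate critical points.** Fix such an $\varepsilon$. The component of $U_\varepsilon$ containing $p_i$ is bounded, $\Psi_\varepsilon=0$ on its boundary, and $\Psi_\varepsilon(p_i)<0$. Hence for all sufficiently small $b\in\mathbb R^n$ the function $\Psi_\varepsilon+b\cdot s$ has an interior minimum in it. By Sard's theorem applied to $\nabla\Psi_\varepsilon$, for almost all $b$ every critical point of $\Psi_\varepsilon+b\cdot s$ is nondegenerate. So $M$ is at most the number of nondegenerate solutions of
$$\partial_{s_i}G+2\varepsilon s_i/R^2+b_i=0\qquad(i\le n).$$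
These functions have degree $\le2\beta+\alpha+2$ in the chain of Step 1. Fact 2, with order $n+m$, gives the bound. As $M$ was arbitrary, it bounds the number of components. $\square$

**Lemma 6.** Let $g_1,\dots,g_s$, $s\le D$, be Pfaffian of degree $\le D$ in a common chain of order $m\le F$ and degree $\alpha\le D$ on $B\subset\mathbb R^N$, $N\le F$. The number of sign vectors in $\{-,0,+\}^s$ realized on $B$ is $\mathrm{poly}_F(D)$.

*Proof.* For $s=0$ there is one sign vector. Otherwise choose points $p_1,\dots,p_M$ realizing distinct sign vectors, and $\varepsilon>0$ smaller than every nonzero $|g_i(p_a)|$. Let $h=\prod_i(g_i^2-\varepsilon^2)$; then $h(p_a)\ne0$. For two of the points, some $g_i$ takes values of different sign, and these lie in different components of $\mathbb R\setminus\{\pm\varepsilon\}$. On a connected subset of $\{h\ne0\}$ the function $g_i$ avoids $\pm\varepsilon$. So the $p_a$ lie in different components of $\{h\neq0\}$. This set is homeomorphic to $\{(x,y)\in B\times\mathbb R:yh(x)-1=0\}$, a zero set of degree $\le2D^2+1$. Apply Lemma 5. $\square$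

**Reducibility of the standard filtration to $\Omega$.** Let $A$ be as in (1), of standard format $\le F$ and standard degree $\le D$; put $D_1=\max(D,1)$. Permuting coordinates preserves Pfaffian chains, so we may assume that the coordinates of $B$ are ordered as $(x,y_1,\dots,y_\nu)$.

*The quantifier-free part.* The set $\{z\in B:\Phi(z)\}$ is the union, over the realized sign vectors $\chi$ that satisfy $\Phi$, of $\bigcap_i\{z\in B:\operatorname{sign}g_i=\chi_i\}$. Each $\{\operatorname{sign} g_i=\chi_i\}$ is one of the basic sets $\{g_i=0\}$, $\{g_i>0\}$, $\{-g_i>0\}$, in $\Omega_{F,D_1}$. There are at most $D$ sets in each intersection and, by Lemma 6, $\mathrm{poly}_F(D)$ sets in the union. So $\{z\in B:\Phi\}\in\Omega_{F+2,\mathrm{poly}_F(D)}$. (If $s=0$ or no realized $\chi$ satisfies $\Phi$, the set is $B$ or $\emptyset$, also in this class.) It matters that only realized sign vectors occur: there are $3^s$ formal ones.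

*The quantifiers.* If $x$ and the quantified variables range over the factors of $B$, an $\exists$-block is at most $N$ projections. A $\forall$-block is: complement in the current box, projections, complement in the projected box. Complement in a box is complement followed by intersection with the basic set $\{z\in B':0=0\}$ of degree $1$. If instead variables range over $\mathbb R$ and sign conditions are read as false outside $B$, first add $B^c$ if $\Phi$ holds when all atoms are false, and then use plain complements and projections. In both readings there are at most $C_F$ operations, each raising the format by $1$ and multiplying the degree by at most $2$. Thus $A\in\Omega_{C_F,\mathrm{poly}_F(D)}$. $\square$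

It remains to prove Theorem 2.

## 6. Counting by hand, and the cost of joining chains

*One leaf.* For $\{g=0\}$ use Lemma 5. The set $\{g>0\}$ is homeomorphic to $\{(x,y)\in B\times(0,\infty):yg(x)-1=0\}$, and Lemma 5 applies again. Both counts are $\mathrm{poly}_F(D)$.

*Boolean combinations on the line.* Let $A\subset\mathbb R$ be a Boolean combination of basic sets $X_1,\dots,X_k\subset\mathbb R$, where $X_i$ has $t_i$ components. A boundary point of $A$ is a boundary point of some $X_i$, so $A$ has at most $2\sum t_i$ boundary points, and therefore at most $4\sum t_i+1$ components. Each $t_i$ was bounded using the chain of $X_i$ alone; the chains never had to be joined.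

*One projection.* Let $A\subset\mathbb R$ be the projection of $X_1\cap\dots\cap X_k$ with $X_i=\{g_i=0\}\subset\mathbb R^2$, each $g_i$ having its own chain of order $1$. A sensible first approach is to join everything: $X_1\cap\dots\cap X_k$ is the zero set of $g_1,\dots,g_k$ in the concatenated chain, and $A$ has at most as many components as that zero set. Lemma 5 gives a finite bound. But the concatenated chain has order $k$, and the bound (2) that Lemma 5 uses contains a factor at least $2^{k(k-1)/2}$. The tree has format $4$ and its degree is at least $k$, and it is bounded by a constant times $k$ if the chains have bounded degree. So a bound of this shape is not polynomial in the degree. This is the exact point where the approach stops: Khovanskii's bound is polynomial in the degrees $\alpha,\beta$ and exponential in the order $m$, and joining the chains of all leaves puts the number of leaves into $m$.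

What we need is a way to count in which every system of equations involves the chains of only $C_F$ leaves, as in the computation on the line.

## 7. Few active functions at a critical point

Let $u=\max(u_1,\dots,u_k)$ with $u_i$ of class $C^1$ on $\mathbb R^\ell$, and suppose $u$ has a local extremum at $x$. Call $i$ active if $u_i(x)=u(x)$. Then
$$0\in\mathrm{conv}\{\nabla u_i(x):i\text{ active}\}.$$
Indeed, at a local maximum of $u$ each active $u_i$ has a local maximum, so $\nabla u_i(x)=0$. At a local minimum, if $0$ were not in this compact convex set, there would be $v$ with $\nabla u_i(x)\cdot v<0$ for all active $i$; then $u(x+tv)<u(x)$ for small $t>0$.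

By Carathéodory's theorem, $\ell+1$ active gradients suffice. So $x$ solves, for some indices $i_0,\dots,i_\ell$,
$$\sum_{j}\lambda_j=1,\qquad\sum_j\lambda_j\nabla u_{i_j}(x)=0,\qquad u_{i_j}(x)=c\quad(0\le j\le\ell).$$
There are $k^{\ell+1}$ choices of indices, which is polynomial in $k$, and each system contains only $\ell+1$ of the functions. Its chain has order at most $(\ell+1)m$, whatever $k$ is.

The plan is to count components through critical points: if a set is $\{u>0\}$, each bounded component contains an interior maximum of $u$. Three tasks remain.

- Replace a set given by a tree, up to small errors, by $\{u>0\}$ where $u$ is built with $\max,\min,\sup,\inf$. Complements are the difficult operation. (Sections 8–10.)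
- Describe critical points of such iterated $u$, so that Carathéodory's theorem can be used at every node. (Sections 11–12.)
- Deal with systems that have infinitely many solutions. (Section 13.)

## 8. Formulas and terms over a cube

This section moves everything into a bounded cube, so that suprema are attained, and fixes the class of functions $u$.

Let $J=(-1,1)$ and $\iota(w)=w(1+w^2)^{-1/2}$, a homeomorphism $\mathbb R\to J$.

**Definition (formulas).** A level-$q$ formula defines a set $S\subset J^q$ and is built as follows.

- Leaf: $\{x\in J^q:(\iota^{-1}(x_{i_1}),\dots,\iota^{-1}(x_{i_N}))\in X\}$ with $X$ basic and $i_1,\dots,i_N\le q$ distinct.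
- $\neg$, finite $\wedge$, finite $\vee$ of level-$q$ formulas; the complement is taken in $J^q$.
- $\exists x_{q+1}\,\varphi$ with $\varphi$ of level $q+1$; the quantifier ranges over $J$.

*From trees to formulas.* Let $T$ be a tree representing $A\subset\mathbb R^\ell$, let $q\ge\ell$ and let $i_1,\dots,i_\ell\le q$ be distinct. Then $\{x\in J^q:(\iota^{-1}(x_{i_1}),\dots,\iota^{-1}(x_{i_\ell}))\in A\}$ is given by a level-$q$ formula whose leaves carry the same basic sets and whose depth is at most that of $T$. This is an induction on $T$. If $A=A'\times\mathbb R$ or $\mathbb R\times A'$, drop the last or the first index. If $A$ is the projection of $A'$, write $\exists x_{q+1}$ and append the index $q+1$ to the list. (If any coordinate may be forgotten in a projection, insert $q+1$ at the place of the forgotten coordinate; this is the only change needed in the whole proof.) Complements, unions and intersections are clear. Each projection raises the level by $1$. Taking $q=\ell$ and indices $1,\dots,\ell$ we get: for $A\in\Omega_{F,D}$, $D\ge1$, the set $\iota(A)\subset J^\ell$ ($\iota$ applied coordinatewise) is given by a level-$\ell$ formula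 of depth $\le F$, with at most $D$ leaves, each of $\mathrm{fmt}\le F$ and $\deg\le D$, and all levels $\le2F$.

**Example.** The projection of $\{y>0\}\cap\{ye^y-x=0\}$ becomes $\exists x_2\,\big(\iota^{-1}(x_2)>0\ \wedge\ (\iota^{-1}(x_1),\iota^{-1}(x_2))\in\{ye^y-x=0\}\big)$, of level $1$ and depth $2$; its leaves have level $2$.

**Definition (terms).** Variables take values in $[-1,1]$. Atoms are

- (P) polynomials of degree $\le2$ in the variables;
- (I) $\pm\big(\epsilon^2-\sum_{k=1}^N(\xi_k-\iota(w_k))^2\big)$;
- (G) $\pm(\epsilon-g(w)^2)$ and $\pm(g(w)-\tau)$, with $g:B=\prod I_k\to\mathbb R$ the function of a leaf.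

Here $w_k=\mu_k+\rho_k\omega_k$ with constants $\mu_k$ and $\rho_k>0$ such that $[\mu_k-\rho_k,\mu_k+\rho_k]\subset I_k$; the $\omega_k$ are distinct variables which are always bound; the $\xi_k$ are variables; $\epsilon,\tau$ are constants. Terms are built from atoms by finite $\max$, $\min$ and by $\sup_v,\inf_v$ over $v\in[-1,1]$; different quantifier occurrences bind different variables. The depth is the number of nested operations, the size is the number of atom occurrences.

**Example.** $\sup_{v}xv$ is a term of depth $1$ and size $1$ with free variable $x$, equal to $|x|$.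

Terms are continuous in their free variables, and sups and infs are attained. Free variables enter only atoms (P) and, as $\xi_k$, atoms (I); so a term is defined for all real values of its free variables. The negative of a term is a term of the same depth and size: exchange $\max$ with $\min$, $\sup$ with $\inf$, and change signs of atoms. Free variables may be renamed.

## 9. Approximating compact sets by positivity sets of terms

This section says what it means for $\{u_\varepsilon>0\}$ to approximate a compact set, and shows that the approximation survives the operations we need.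

**Definition (small parameters).** For $\varepsilon=(\varepsilon_1,\dots,\varepsilon_p)$, "for small $\varepsilon$" means
$$\exists e_1>0\ \forall\varepsilon_1\in(0,e_1)\ \exists e_2>0\ \forall\varepsilon_2\in(0,e_2)\ \cdots$$

**Example.** For small $(\varepsilon_1,\varepsilon_2)$ we have $\varepsilon_2<\varepsilon_1$: take $e_2=\varepsilon_1$. The reverse inequality does not hold for small $(\varepsilon_1,\varepsilon_2)$.

This notion is stable under finite conjunctions (take the smaller $e_i$ at each stage) and under insertion of dummy parameters. So finitely many families, each with its own parameters, can be put over one concatenated parameter vector.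

Write $N_\delta(E)=\{x:d(x,E)\le\delta\}$ with $d(x,\emptyset)=\infty$.

**Definition (approximation).** For a compact $X\subset[-1,1]^q$ and a family of terms $u_\varepsilon$ with $q$ free variables, write $u_\varepsilon\rightsquigarrow X$ if for every $\delta>0$, for small $\varepsilon$,
$$X\subset N_\delta(\{u_\varepsilon>0\}),\qquad\{u_\varepsilon\ge0\}\subset N_\delta(X)\qquad(\text{subsets of }[-1,1]^q).$$
For compact $X_r$, $0<r<1$, write $X_r\to X$ if for every $\delta>0$, for small $r$: $X\subset N_\delta(X_r)$ and $X_r\subset N_\delta(X)$.

**Example.** $\varepsilon^2-x^2\rightsquigarrow\{0\}$ in $[-1,1]$. The constant family $-x^2$ does not approximate $\{0\}$, since $\{-x^2>0\}=\emptyset$.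

Note that if $X=\emptyset$, the condition says $u_\varepsilon<0$ everywhere for small $\varepsilon$.

**Lemma 7.** Let $X_r\subset[-1,1]^q$ be compact. If $X_r$ decreases as $r\downarrow0$, then $X_r\to\bigcap_rX_r$. If $X_r$ increases as $r\downarrow0$, then $X_r\to\overline{\bigcup_rX_r}$.

*Proof.* Decreasing: let $X=\bigcap X_r$. The sets $\{x\in X_r:d(x,X)\ge\delta\}$ are compact and nested with empty intersection, hence empty for small $r$; so $X_r\subset N_\delta(X)$ (for $X=\emptyset$ this says $X_r=\emptyset$). The other inclusion is trivial. Increasing: the compact set $X=\overline{\bigcup X_r}$ is covered by the increasing open sets $\{d(\cdot,X_r)<\delta\}$, hence by one of them; the other inclusion is trivial, and if $X=\emptyset$ all $X_r$ are empty. $\square$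

For intersections one might try $\min(u^1,u^2)$. This fails: $\varepsilon^2-(x-2\varepsilon)^2$ and $\varepsilon^2-(x+2\varepsilon)^2$ both approximate $\{0\}$, but their positivity sets $(\varepsilon,3\varepsilon)$ and $(-3\varepsilon,-\varepsilon)$ are disjoint, so the minimum is nowhere positive. The cure is to fatten each set by a much larger amount $\eta$ first.

**Lemma 8.** All sets are compact in $[-1,1]^q$ (in $[-1,1]^{q+1}$ for $X$ in (O3)).

- (O1) If $u^i_\varepsilon\rightsquigarrow X^i$ for $i\le k$, then $\max_iu^i_\varepsilon\rightsquigarrow\bigcup_iX^i$.
- (O2) If $u^i_\varepsilon\rightsquigarrow X^i$ for $i\le k$, then $\min_i\sup_{x'}\min\big(u^i_\varepsilon(x'),\eta^2-|x-x'|^2\big)\rightsquigarrow\bigcap_iX^i$, with parameters $(\eta,\varepsilon)$.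
- (O3) If $u_\varepsilon\rightsquigarrow X\subset[-1,1]^{q+1}$, then $\sup_{x_{q+1}}u_\varepsilon\rightsquigarrow\pi(X)$.
- (O4) If $u_\varepsilon\rightsquigarrow X$, $w_\varepsilon\rightsquigarrow Y$ and $r>0$, then, with parameters $(\eta,\varepsilon)$,
$$e_{\eta,\varepsilon}(x)=\min\Big(\sup_{x'}\min\big(u_\varepsilon(x'),\eta^2-|x-x'|^2\big),\ \inf_y\max\big(|x-y|^2-(r-\eta)^2,-w_\varepsilon(y)\big)\Big)$$
satisfies $e_{\eta,\varepsilon}\rightsquigarrow E_r(X,Y):=\{x\in X:d(x,Y)\ge r\}$.
- (O5) If $u_{r,\varepsilon}\rightsquigarrow X_r$ for each $r\in(0,1)$ and $X_r\to X$, then $u_{r,\varepsilon}\rightsquigarrow X$ with parameters $(r,\varepsilon)$.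

*Proof.* (O1) $\{\max u^i>0\}=\bigcup\{u^i>0\}$, the same with $\ge$, and $N_\delta$ commutes with finite unions.

(O2) Fix $\eta$. For small $\varepsilon$ we have $X^i\subset N_{\eta/2}(\{u^i_\varepsilon>0\})$ and $\{u^i_\varepsilon\ge0\}\subset N_\eta(X^i)$ for all $i$. If $x\in\bigcap X^i$, then for each $i$ there is $x'$ with $u^i_\varepsilon(x')>0$ and $|x-x'|<\eta$, so the term is positive at $x$. If the term is $\ge0$ at $x$, then, sups being attained, for each $i$ there is $x'$ with $u^i_\varepsilon(x')\ge0$ and $|x-x'|\le\eta$, so $d(x,X^i)\le2\eta$. Thus $\{\text{term}\ge0\}\subset\bigcap_iN_{2\eta}(X^i)$. These compact sets decrease to $\bigcap X^i$ as $\eta\to0$, so by Lemma 7 they lie in $N_\delta(\bigcap X^i)$ for small $\eta$.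

(O3) $\{\sup u>0\}=\pi\{u>0\}$ and $\{\sup u\ge0\}=\pi\{u\ge0\}$, as the sup is attained; and $\pi(N_\delta(E))\subset N_\delta(\pi(E))$.

(O4) Fix $\eta<r/2$. For small $\varepsilon$: $X\subset N_{\eta/2}(\{u_\varepsilon>0\})$, $\{u_\varepsilon\ge0\}\subset N_\eta(X)$, $Y\subset N_{\eta/2}(\{w_\varepsilon>0\})$, $\{w_\varepsilon\ge0\}\subset N_{\eta/2}(Y)$. Let $x\in E_r(X,Y)$. The first entry is positive as in (O2). For the second, let $y\in[-1,1]^q$. If $|x-y|\le r-\eta$, then $d(y,Y)\ge\eta$, so $w_\varepsilon(y)<0$; otherwise $|x-y|^2>(r-\eta)^2$. In both cases the max is positive, and by compactness the infimum is positive. So $E_r(X,Y)\subset\{e>0\}$.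

Conversely let $e(x)\ge0$. Then $d(x,X)\le2\eta$ as in (O2). Suppose some $y_0\in Y$ has $|x-y_0|<r-2\eta$. There is $y$ with $w_\varepsilon(y)>0$ and $|y-y_0|<\eta$, so $|x-y|<r-\eta$ and the infimum is negative, a contradiction. So $\{e\ge0\}\subset\{d(x,X)\le2\eta,\ d(x,Y)\ge r-2\eta\}$. These compact sets decrease to $E_r(X,Y)$ as $\eta\to0$; apply Lemma 7. Empty $X$ or $Y$ are covered by $d(x,\emptyset)=\infty$.

(O5) Given $\delta$, take $r$ small so that $X\subset N_{\delta/2}(X_r)$ and $X_r\subset N_{\delta/2}(X)$, then $\varepsilon$ small for $u_{r,\varepsilon}\rightsquigarrow X_r$ with $\delta/2$, and use $N_a(N_b(E))\subset N_{a+b}(E)$. $\square$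

## 10. Compact exhaustions, and the complement

The sets $S$ of formulas are in general neither open nor closed. We exhaust them by compact sets $K_r$ and approximate each $K_r$ by terms.

**Proposition 9.** Let $\varphi$ be a level-$q$ formula of depth $\le F$ with at most $s$ leaves, all leaves of $\mathrm{fmt}\le F$ and all levels $\le2F$; let $S\subset J^q$ be its set. There are a definable family of compact sets $K_r\subset J^q$ $(0<r<1)$, increasing as $r$ decreases, with $\bigcup_rK_r=S$, and terms $u_{r,\varepsilon}$ with $u_{r,\varepsilon}\rightsquigarrow K_r$ for each $r$, of depth $\le C_F$ and size $\le C_Fs$, whose (G)-atoms use only the functions of the leaves of $\varphi$.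

The proof is by induction on $\varphi$. Put $Q_r=[-1+r,1-r]^q$.

**Leaf: shrink the box and relax the equation.** Let $B=\prod I_k$, $\iota(I_k)=(\alpha_k,\beta_k)$, and
$$I_{k,r}=\iota^{-1}\big(\big[\alpha_k+r\tfrac{\beta_k-\alpha_k}2,\ \beta_k-r\tfrac{\beta_k-\alpha_k}2\big]\big)=[\mu_k-\rho_k,\mu_k+\rho_k],\qquad B_r=\prod I_{k,r}.$$
This is a compact interval of positive length in $I_k$. Let $K_r$ be the set of $x\in Q_r$ with $(\iota^{-1}(x_{i_k}))_k\in B_r$ and $g=0$ there, respectively $g\ge r$ there when $X=\{g>0\}$. It is compact, since $\iota^{-1}$ is continuous on $[-1+r,1-r]$ and $g$ on $B_r$. As $r\downarrow0$, $Q_r\uparrow J^q$ and $B_r\uparrow B$, so $K_r$ increases to $S$. Put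
$$u_{r,\varepsilon}(x)=\min\Big(\min_j\big((1-r+\varepsilon)^2-x_j^2\big),\ \sup_{\omega_1}\cdots\sup_{\omega_N}\min\big(\varepsilon^2-\textstyle\sum_k(x_{i_k}-\iota(w_k))^2,\ \varepsilon-g(w)^2\big)\Big),$$
respectively with $g(w)-(r-\varepsilon)$ as last entry. If $x\in K_r$, the point $w=(\iota^{-1}(x_{i_k}))_k\in B_r$ shows $u_{r,\varepsilon}(x)>0$. Conversely, $\{u_{r,\varepsilon}\ge0\}$ is contained in the compact set of $x$ with $|x_j|\le1-r+\varepsilon$ for which some $w\in B_r$ has $|(x_{i_k})_k-\iota(w)|\le\varepsilon$ and $g(w)^2\le\varepsilon$ (resp. $g(w)\ge r-\varepsilon$). By compactness of $B_r$ these sets decrease to $K_r$ as $\varepsilon\to0$. By Lemma 7, $u_{r,\varepsilon}\rightsquigarrow K_r$.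

**$\vee,\wedge,\exists$: the operations of Lemma 8.** Take $\bigcup_iK_r^i$, $\bigcap_iK^i_r$, $\pi(K_r)$, with (O1), (O2), (O3). For $\wedge$: if $x\in\bigcap S^i$, then $x\in K^i_{r_i}$ for each $i$, and $x\in\bigcap K^i_r$ for $r=\min r_i$ by monotonicity.

**$\neg$: why one subtraction is not enough.** Let $q=1$ and let $S=(0,1)\subset J$ be given by the leaf $\{w>0\}$. The complement in $J$ is $(-1,0]$. The natural candidate $E_r(Q_r,\overline S)=\{x\in Q_r:d(x,[0,1])\ge r\}=[-1+r,-r]$ exhausts $(-1,0)$ and misses the point $0$, which lies in the closure of $S$ but not in $S$. We repeat the procedure on smaller and smaller closed sets.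

**$\neg$, first part: an alternating sequence of closed sets.** Let $K_r,u_{r,\varepsilon}$ be given for $S$. Put $\Gamma_{-1}=[-1,1]^q$ and, for $i=0,\dots,q$,
$$\Gamma_{2i}=\overline{S\cap\Gamma_{2i-1}},\qquad\Gamma_{2i+1}=\bigcap_r\overline{\Gamma_{2i}\setminus K_r}.\tag{3}$$
These sets are definable, compact and decreasing.

(a) $\Gamma_{2i-1}\setminus\Gamma_{2i}$ is disjoint from $S$. This is clear.

(b) $\Gamma_{2i}\setminus\Gamma_{2i+1}\subset S$. If $x\in\Gamma_{2i}$ and $x\notin\overline{\Gamma_{2i}\setminus K_r}$ for some $r$, then $x\in K_r\subset S$.

(c) If $\Gamma_{2i}\ne\emptyset$, then $\dim\Gamma_{2i+1}<\dim\Gamma_{2i}=:e$. Let $S_i=S\cap\Gamma_{2i-1}$, so $\Gamma_{2i}=\overline{S_i}$, $\dim S_i=e$ and $\dim(\Gamma_{2i}\setminus S_i)<e$. On $S_i$ the function $t(x)=\sup\{r:x\in K_r\}$ is definable and positive. Take a cell decomposition compatible with $S_i,\Gamma_{2i},\Gamma_{2i+1}$ such that $t$ is continuous on each cell in $S_i$. Suppose $\Gamma_{2i+1}$ contains a cell $C$ of dimension $e$. Since $\dim(\Gamma_{2i}\setminus S_i)<e$, we have $C\subset S_i$. For any other cell $C'\subset\Gamma_{2i}$, $\overline{C'}\cap C\subset\overline{C'}\setminus C'$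 has dimension $<e$. So some $x\in C$ avoids all these closures, and $x$ has a neighborhood $V$ with $V\cap\Gamma_{2i}\subset C$. Shrinking $V$, we have $t>r_0>0$ on $V\cap C$ for some $r_0$. Since $K_r$ increases as $r$ decreases, $V\cap\Gamma_{2i}\subset K_{r_0}$. So $x\notin\overline{\Gamma_{2i}\setminus K_{r_0}}\supset\Gamma_{2i+1}$, a contradiction.

By (c), $\dim\Gamma_{2i+1}\le q-i-1$ whenever $\Gamma_{2i+1}\neq\emptyset$; so $\Gamma_{2q+1}=\emptyset$. The differences of consecutive $\Gamma_j$ therefore partition $[-1,1]^q$, and by (a), (b)
$$J^q\setminus S=J^q\cap\bigcup_{i=0}^q(\Gamma_{2i-1}\setminus\Gamma_{2i}).$$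

**$\neg$, second part: the exhaustion.** Put
$$K_r'=\bigcup_{i=0}^qE_r(\Gamma_{2i-1}\cap Q_r,\ \Gamma_{2i}).$$
These are compact subsets of $J^q$, definable in $r$, increasing as $r\downarrow0$. Their union is $J^q\setminus S$, because each $\Gamma_{2i}$ is closed.

*In the example.* $K_r=[\iota(r),1-r]$ for small $r$, $\Gamma_0=[0,1]$, $\overline{\Gamma_0\setminus K_r}=[0,\iota(r)]\cup[1-r,1]$, so $\Gamma_1=\{0,1\}$. Since $0,1\notin S$, $\Gamma_2=\emptyset$, hence $\Gamma_3=\emptyset$. So $K'_r=[-1+r,-r]\cup\{0\}$ for small $r$, and the point $0$ has been recovered.

**$\neg$, third part: terms for $K'_r$.** Everything in (3) is reached by limits, intersections and the operation $E$, to which Lemmas 7 and 8 apply: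

- $1\rightsquigarrow\Gamma_{-1}$, and $\min_j((1-r+\varepsilon)^2-x_j^2)\rightsquigarrow Q_r$.
- $K_r\cap\Gamma_{2i-1}$ increases as $r\downarrow0$ and its union has closure $\Gamma_{2i}$. So $\Gamma_{2i}=\lim_{r\to0}(K_r\cap\Gamma_{2i-1})$: use (O2), (O5).
- $E_t(\Gamma_{2i},K_r)$ increases as $t\downarrow0$ and its union is $\Gamma_{2i}\setminus K_r$. So $\overline{\Gamma_{2i}\setminus K_r}=\lim_{t\to0}E_t(\Gamma_{2i},K_r)$: use (O4), (O5). These closures decrease as $r\downarrow0$, so $\Gamma_{2i+1}=\lim_{r\to0}\overline{\Gamma_{2i}\setminus K_r}$: use (O5).
- Finally $K_r'$, for each fixed $r$, by (O2), (O4), (O1).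

**Complexity: depth $C_F$, size linear in $s$.** Each use of (O2) or (O4) adds at most $q+2$ to the depth; (O1), (O3) add $1$; (O5) adds $0$. The size after each step is at most the sum of (size $+1$) over the inputs. In the $\neg$ step the term for $\Gamma_j$ is built from one term for $\Gamma_{j-1}$ and one for $K_r$, and $j\le2q+1$; so all terms have size at most $C_F$ times that of $u_{r,\varepsilon}$. Thus each formula node adds at most $C_F$ to the depth and multiplies the total size of its inputs by at most $C_F$. Leaves have size $\le q+2\le C_F$ and depth $\le C_F$, and $\varphi$ has depth $\le F$. This proves Proposition 9. $\square$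

*Note for later.* Each variable $\omega_k$ is introduced at a leaf and occurs only in the (I)- and (G)-atoms of (a copy of) that leaf, always with the same constants $\mu_k,\rho_k$.

## 11. Generalized gradients of terms

The function $u$ is not differentiable. This section finds an explicit set, built node by node, that contains its Clarke gradient.

*(Fact 3)* (Clarke, *Optimization and Nonsmooth Analysis*.) For $f$ locally Lipschitz on an open subset of $\mathbb R^k$ let
$$f^\circ(p;v)=\limsup_{p'\to p,\ s\downarrow0}\frac{f(p'+sv)-f(p')}s,\qquad\partial f(p)=\{\xi:\xi\cdot v\le f^\circ(p;v)\ \forall v\}.$$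
Then (Theorem 2.5.1 there) $\partial f(p)=\mathrm{conv}\{\lim\nabla f(p_n):p_n\to p,\ f\text{ differentiable at }p_n\}$.

**Example.** For $f(x)=|x|$ on $\mathbb R$, $\partial f(0)=\mathrm{conv}\{-1,1\}=[-1,1]$.

Write $\xi\in\partial^+f(p)$ if $f(p')\le f(p)+\xi\cdot(p'-p)+o(|p'-p|)$, and $\xi\in\partial^-f(p)$ for the reverse inequality. Then
$$\partial^\pm f(p)\subset\partial f(p).\tag{4}$$
For $\partial^-$ take $p'=p$ in the limsup. For $\partial^+$ take $p'=p-sv$, since $\frac{f(p)-f(p-sv)}s\ge\xi\cdot v-o(1)$.

Let $u$ be a term as produced by Proposition 9, with free variables $x=(x_1,\dots,x_\ell)$, depth $\le h$ and size $\le s$. Write each bound variable as $v=\cos\theta_v$, $\theta_v\in\mathbb T=\mathbb R/2\pi\mathbb Z$; then $\sup$ and $\inf$ are over $\mathbb T$. The reason is that $\mathbb T$ has no boundary: $\sup_{v\in[-1,1]}v$ is attained at $v=1$, where the $v$-derivative is $1$, but the $\theta$-derivative $-\sin\theta$ of $\cos\theta$ vanishes at $\theta=0$.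

A subterm $u_\nu$ inside $j$ quantifiers is regarded as a function of $p=(x,\theta_1,\dots,\theta_j)\in\mathbb R^\ell\times\mathbb T^j$; put $k(\nu)=\ell+j$. It is locally Lipschitz: atoms are $C^1$ there, $\max$ and $\min$ preserve local Lipschitz bounds, and so do $\sup$ and $\inf$ over the compact $\mathbb T$. Define $\Delta_\nu(p)\subset\mathbb R^{k(\nu)}$:

- atom $h$: $\Delta_\nu(p)=\{\nabla h(p)\}$, derivatives in $(x,\theta)$;
- $\max$ or $\min$ of $u_i$: $\Delta_\nu(p)=\mathrm{conv}\bigcup\{\Delta_{u_i}(p):u_i(p)=u_\nu(p)\}$;
- $\sup_zw$ or $\inf_zw$: $\Delta_\nu(p)=\mathrm{conv}\{g:(g,0)\in\Delta_w(p,z)\text{ for some }z\in\mathbb T\text{ with }w(p,z)=u_\nu(p)\}$.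

**Example.** For $u(x)=\sup_vxv=|x|$ we have $w(x,\theta)=x\cos\theta$ with gradient $(\cos\theta,-x\sin\theta)$. At $x=0$ every $\theta$ is active and the second component vanishes, so $\Delta_u(0)=\mathrm{conv}\{\cos\theta\}=[-1,1]$. At $x>0$ only $\theta=0$ is active and $\Delta_u(x)=\{1\}$.

**Lemma 10.** $\partial u_\nu(p)\subset\Delta_\nu(p)$.

**Step 1: $\Delta_\nu$ is locally bounded, convex-valued and has closed graph.** This lets limits of gradients stay inside $\Delta_\nu$. We use induction. For atoms, $\nabla h$ is continuous. Convexity is clear, and local boundedness is inherited because $\mathbb T$ is compact. For the closed graph let $p_n\to p$, $\xi_n\in\Delta_\nu(p_n)$, $\xi_n\to\xi$. By Carathéodory's theorem $\xi_n$ is a convex combination of $k(\nu)+1$ generating elements. Pass to a subsequence along which the weights, the indices $i$ (resp. the points $z$) and the generating elements (bounded by induction) converge. The conditions $u_i(p_n)=u_\nu(p_n)$, resp. $w(p_n,z_n)=u_\nu(p_n)$, pass to the limit by continuity, and membership in $\Delta_{u_i}$, $\Delta_w$ by induction. So $\xi\in\Delta_\nu(p)$.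

**Step 2: gradients lie in $\Delta_\nu$.** By Fact 3 and Step 1 it suffices to show $\nabla u_\nu(p)\in\Delta_\nu(p)$ wherever $u_\nu$ is differentiable, assuming the lemma for the children. For an atom this is clear. Let $u_\nu=\sup_zw$ and let $z$ attain the sup at $p$. Then
$$w(p',z')\le u_\nu(p')=w(p,z)+\nabla u_\nu(p)\cdot(p'-p)+o(|p'-p|),$$
so $(\nabla u_\nu(p),0)\in\partial^+w(p,z)\subset\partial w(p,z)\subset\Delta_w(p,z)$ by (4) and induction. Hence $\nabla u_\nu(p)\in\Delta_\nu(p)$. For $\inf$ use $\partial^-$. For $u_\nu=\max u_i$ and $i$ active, $u_i(p')\le u_\nu(p')$ with equality at $p$, so $\nabla u_\nu(p)\in\partial^+u_i(p)\subset\partial u_i(p)\subset\Delta_{u_i}(p)$. For $\min$ use $\partial^-$. $\square$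

## 12. Skeletons: finite systems with boundedly many leaves

Now we apply Carathéodory's theorem at every node of the term, so that membership in $\Delta_u(x)$ becomes a system of equations that sees only $C_F$ atoms.

**Definition (skeleton).** A skeleton $\sigma$ of $u$ is a rooted tree whose nodes $\nu$ are labelled by subterms of $u$. Start at the root, labelled $u$. At a node $\nu$ labelled by a $\max$ or $\min$, choose a list of $k(\nu)+1$ children (repetitions allowed). At a $\sup$ or $\inf$ node take $k(\nu)+1$ copies of its child. Stop at atoms.

Each node has at most $\ell+h+1$ children, so a skeleton has at most $H:=(\ell+h+1)^{h+1}$ nodes. A $\max/\min$ has at most $s$ children in $u$, so there are at most $s^H$ skeletons.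

To $\sigma$ attach real variables: $x\in\mathbb R^\ell$; $c$; a weight $\lambda_e$ for each edge $e$; and $(a_e,b_e)$ for each edge $e$ leaving a $\sup/\inf$ node, the value of the bound variable in the subtree below $e$ being $a_e$. Write $h_\nu$ for the value of the atom at a leaf $\nu$. Define vectors $g_\nu\in\mathbb R^{k(\nu)}$ upwards, $g_e$ denoting the vector of the child at the end of $e$:

- atom $h$: $g_\nu$ is the gradient of $h$ in $(x,\theta)$, where $\partial_\theta=-b\,\partial_a$;
- $\max/\min$ node: $g_\nu=\sum_e\lambda_eg_e$;
- $\sup/\inf$ node: with $g_e=(g_e',\gamma_e)$, $\gamma_e\in\mathbb R$, put $g_\nu=\sum_e\lambda_eg_e'$.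

Let $\mathcal Z_\sigma$ be the set of solutions of
$$a_e^2+b_e^2=1,\qquad\sum_{e\text{ at }\nu}\lambda_e=1,\qquad\gamma_e=0,\qquad h_\nu=c,\tag{5}$$
where the first and third equations are for each $e$ at a $\sup/\inf$ node, the second for each internal node $\nu$, the fourth for each leaf $\nu$. The solutions are taken in the product domain $U_\sigma$ on which all $w_k=\mu_k+\rho_ka_e$ occurring in (G)-atoms of $\sigma$ lie in the corresponding $I_k$. So each such $a_e$ is restricted to an open interval containing $[-1,1]$, and no other variable is restricted. Let $g_\sigma=g_{\rm root}:\mathcal Z_\sigma\to\mathbb R^\ell$. We do not require $\lambda_e\ge0$; only equations are kept.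

**Example.** $u=\max(x,-x)$, $\ell=1$. The root has $k=1$, so skeletons have two leaves. For the list $(x,-x)$: $x=c$, $-x=c$, so $x=c=0$, and $g_\sigma=\lambda_1-\lambda_2$ is any real number. For the list $(x,x)$: $x=c$ is arbitrary and $g_\sigma=1$.

**Lemma 11.** If $\xi\in\Delta_u(x)$, there are a skeleton $\sigma$ and a point of $\mathcal Z_\sigma$ over $x$, with $c=u(x)$, where $g_\sigma=\xi$.

*Proof.* By induction on subterms we show: if $\xi\in\Delta_\nu(p)$, $p=(x,\theta)$, then, with the variables bound outside $u_\nu$ given the values $\cos\theta_j$ (and $\sin\theta_j$ for $b$), there are a skeleton of $u_\nu$ and values of its variables satisfying the equations (5) with $c=u_\nu(p)$ and $g_\nu=\xi$. For atoms this is the definition. At a $\max/\min$ node write $\xi=\sum\lambda_eg_e$ with $k(\nu)+1$ terms, $g_e\in\Delta_{u_{i_e}}(p)$ and $u_{i_e}(p)=u_\nu(p)=c$, by Carathéodory's theorem, padding with repetitions of weight $0$. At a $\sup/\inf$ node write $\xi=\sum\lambda_eg_e'$ with $(g'_e,0)\in\Delta_w(p,z_e)$ and $w(p,z_e)=u_\nu(p)=c$, and put $(a_e,b_e)=(\cos z_e,\sin z_e)$. Apply the induction hypothesis to the children. All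 values $a_e$ lie in $[-1,1]$, so the point is in $U_\sigma$. $\square$

## 13. A dimension bound from symplectic linear algebra

A system $\{g_\sigma=\xi\}$ on $\mathcal Z_\sigma$ may have infinitely many solutions $x$: in the example, $\xi=1$ and the list $(x,x)$. We show that for generic $\xi$ the set of $x$ is finite. Sard's theorem, which did this job in Lemma 5, is not available here, since the data are only $C^1$ and there are many auxiliary variables. Instead we use that $g_\sigma$ still behaves like a gradient of $c$.

**Lemma 12.** The set $\Lambda_\sigma=\{(x,g_\sigma(\zeta)):\zeta\in\mathcal Z_\sigma\text{ over }x\}\subset\mathbb R^{2\ell}$ has dimension $\le\ell$. Hence for all $\xi\in\mathbb R^\ell$ outside a definable set of dimension $<\ell$, the set $\{x:(x,\xi)\in\Lambda_\sigma\}$ is finite.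

**Example.** For $u=\max(x,-x)$: the list $(x,-x)$ gives $\Lambda_\sigma=\{0\}\times\mathbb R$, the list $(x,x)$ gives $\mathbb R\times\{1\}$. Both have dimension $1=\ell$, and only $\xi=1$ has an infinite fiber.

**Step 1: lift a hypothetical large cell.** Suppose $\dim\Lambda_\sigma\ge\ell+1$. Then $\Lambda_\sigma$ contains a $C^2$ cell of dimension $\ge\ell+1$, hence the image of a definable $C^2$ immersion of a ball in $\mathbb R^{\ell+1}$. By definable choice its points lift to $\mathcal Z_\sigma$, and after shrinking the ball the lift is $C^2$. So there are a ball $O\subset\mathbb R^{\ell+1}$, a $C^2$ immersion $(x,g):O\to\mathbb R^{2\ell}$ with image in $\Lambda_\sigma$, and a $C^2$ lift $\zeta=(x,c,\lambda,a,b):O\to\mathcal Z_\sigma$ with $g_\sigma\circ\zeta=g$. Write $(a_e,b_e)=(\cos\theta_e,\sin\theta_e)$ with $\theta_e$ of class $C^2$ on $O$, and let $p_\nu=(x,\theta\text{'s on the path to }\nu)$.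

**Step 2: $g_\nu\cdot dp_\nu=dc$ on $O$ for every node $\nu$.** This is the chain rule, going from the leaves to the root. At a leaf differentiate $h_\nu(p_\nu)=c$; only $h_\nu\in C^1$ is needed. At a $\max/\min$ node the children have $p_e=p_\nu$, and $\sum\lambda_e(g_e\cdot dp_\nu)=\sum\lambda_e\,dc=dc$. At a $\sup/\inf$ node, for each edge, $dc=g'_e\cdot dp_\nu+\gamma_e\,d\theta_e=g_e'\cdot dp_\nu$, because $\gamma_e=0$; sum with weights $\lambda_e$.

**Step 3: isotropy.** At the root, $dc=\sum_kg_k\,dx_k$. As $c,g,x$ are $C^2$, applying $d$ gives $0=\sum_kdg_k\wedge dx_k$ on $O$. So the image of the differential of the immersion $(x,g)$ is an isotropic subspace of dimension $\ell+1$ in the standard symplectic $\mathbb R^{2\ell}$. Isotropic subspaces have dimension at most $\ell$: a contradiction.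

**Step 4: generic fibers.** The set of $\xi$ whose fiber $\{x:(x,\xi)\in\Lambda_\sigma\}$ is infinite, that is, of dimension $\ge1$, is definable and has dimension $\le\dim\Lambda_\sigma-1<\ell$. $\square$

## 14. The component count: proof of Theorem 2 and of Theorem 1

For $D=0$ the set is $\emptyset$ or $\mathbb R^\ell$. Let $D\ge1$ and $A\in\Omega_{F,D}$, $A\subset\mathbb R^\ell$, so $\ell\le F$. By Section 8 and Proposition 9 we have $K_r$ and $u_{r,\varepsilon}$ for $\iota(A)$, which is homeomorphic to $A$, with depth $h\le C_F$ and size $s\le C_FD$.

**Step 1: one isolated maximum region per component.** This step passes from components of $A$ to local maxima of a term. Let $p_1,\dots,p_M$ lie in distinct components of $\iota(A)$. Fix $r$ with all $p_i\in K_r$. Since $K_r\subset\iota(A)$, the $p_i$ lie in distinct components $L_i$ of $K_r$. The set $K_r$ has finitely many components, all compact. Choose $\delta>0$ with $4\delta$ smaller than the distances between distinct components of $K_r$ and than the distance from $K_r\subset J^\ell$ to the boundary of $[-1,1]^\ell$. Fix $\varepsilon$ such that, with $u=u_{r,\varepsilon}$,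
$$\{u\ge0\}\subset N_\delta(K_r),\qquad K_r\subset N_\delta(\{u>0\}).$$
The open sets $W_i=\{x:d(x,L_i)<2\delta\}$ have disjoint closures contained in $J^\ell$. On $\partial W_i$ we have $d(x,K_r)=2\delta>\delta$, so $u<0$ there. And $u>0$ at some point of $W_i$, because $d(p_i,\{u>0\})\le\delta<2\delta$.

**Step 2: perturb linearly and describe the maxima.** For all sufficiently small $b\in\mathbb R^\ell$, $u+b\cdot x$ attains its maximum over $\overline{W_i}$ at some $x_i\in W_i$. Then $u(x')\le u(x_i)-b\cdot(x'-x_i)$ near $x_i$, so
$$-b\in\partial^+u(x_i)\subset\partial u(x_i)\subset\Delta_u(x_i)$$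
by (4) and Lemma 10. By Lemma 11 each of the $M$ distinct points $x_i$ lies, for some $\sigma$, in the projection to $x$-space of $\mathcal Z_\sigma(b):=\mathcal Z_\sigma\cap\{g_\sigma=-b\}$. This projection is $\{x:(x,-b)\in\Lambda_\sigma\}$.

**Step 3: choose $b$ generic.** By Lemma 12 we can choose $b$ small and such that these projections are finite for all of the finitely many $\sigma$: finitely many definable sets of dimension $<\ell$ do not fill a neighborhood of $0$. Each component of $\mathcal Z_\sigma(b)$ then projects to one point, so
$$M\le\sum_\sigma\#\{\text{components of }\mathcal Z_\sigma(b)\}.\tag{6}$$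

**Step 4: count with Lemma 5.** There are at most $s^H\le(C_FD)^{C_F}$ skeletons, since $\ell,h\le C_F$ gives $H\le C_F$. The set $\mathcal Z_\sigma(b)$ is a zero set in the product of open intervals $U_\sigma\subset\mathbb R^n$, with $n\le\ell+1+3H\le C_F$: the variables are $x$, $c$, and at most $\lambda_e,a_e,b_e$ for each edge. The functions in the equations are Pfaffian in the concatenation of the following chains.

- For each (G)-leaf of $\sigma$: the chain of $g$ evaluated at $w=(\mu_k+\rho_ka_{e_k})_k$, of order $\le F$ and degree $\le D$. The variables $\omega_k$ are bound by different quantifiers on the path to the leaf, so the edges $e_k$ are distinct, and an affine substitution does not change the degree.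
- For each (I)-leaf: the functions $\kappa_k=(1+w_k^2)^{-1/2}$, $w_k=\mu_k+\rho_ka_{e_k}$, whose only nonzero partial derivative is $\partial\kappa_k/\partial a_{e_k}=-\rho_kw_k\kappa_k^3$.

The total order is $\le C_F$, because $\sigma$ has at most $H\le C_F$ leaves, whatever the number of leaves of the formula. This is the gain over Section 6. The degree of the chain is $\le D+4$. Moreover $\iota(w_k)=w_k\kappa_k$, $\iota'(w_k)=\kappa_k^3$, and $\partial g/\partial w_k$ is Pfaffian of degree $\le2D$ in the chain of $g$. So the entries $h_\nu$ and the gradients at the leaves are polynomials of degree $\le C_F(D+1)$ in the variables and the chain. Going up the skeleton multiplies by one weight per level, hence adds at most $h\le C_F$ to the degree. All equations of $\mathcal Z_\sigma(b)$ therefore have degree $\le C_F(D+1)$. By Lemma 5 each $\mathcal Z_\sigma(b)$ has $\mathrm{poly}_F(D)$ components, and the bound does not depend on $r,\varepsilon,b$ or the constants $\mu_k,\rho_k$. By (6), $M\le\mathrm{poly}_F(D)$. As $M$ was arbitrary, $A$ has $\mathrm{poly}_F(D)$ components. This proves Theorem 2. $\square$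

**Proof of Theorem 1.** Take the polynomial $P_F(D)=C_F(D+1)^{C_F}\ge D$ bounding the number in Theorem 2; then Counting holds. The other axioms and the FD-filtration property are in Section 4, and reducibility of the standard filtration is in Section 5. Hence the conjecture is true. $\square$

## 15. The criterion for general $C^1$ generators

**Theorem 4.** Let $S$ be an o-minimal expansion of the real field. Let $\mathcal G$ be a set of definable $C^1$ functions $g:B_g\to\mathbb R$, with $B_g\subset\mathbb R^{N_g}$ a product of open intervals, with integer weights $f(g)\ge N_g$ and $d(g)\ge1$. Suppose every definable set arises from algebraic sets and the sets $\{g=0\},\{g>0\}$ by the operations above (the internal nodes of trees). Assume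

(K) for each $F$ there is a polynomial $R_F$ with the following property. Let $n,k\le F$, let $g_1,\dots,g_k\in\mathcal G$ have $f(g_i)\le F$, $d(g_i)\le D$, and let $z_{I_i}$ be tuples of $N_{g_i}$ distinct coordinates of $z\in\mathbb R^n$. Then the zero set in $\{z:z_{I_i}\in B_{g_i}\ \forall i\}$ of any finite family of polynomials of degree $\le D$ in $z_a$, $(1+z_a^2)^{-1/2}$, $g_i(z_{I_i})$, $\partial_bg_i(z_{I_i})$ has at most $R_F(D)$ connected components.

Let $\Omega^{\mathcal G}$ be defined as $\Omega$ was, with the following leaves: the sets $\{g=0\},\{g>0\}$, $g\in\mathcal G$, of format $f(g)$ and degree $d(g)$; and the sets $\{P=0\},\{P>0\}$, $P$ a polynomial in $\ell$ variables, of format $\ell$ and degree $\max(1,\deg P)$. Then $\Omega^{\mathcal G}$ makes $S$ sharply o-minimal, and the bound of Theorem 2 holds for it.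

(The case $k=0$ of (K) needs no assumption: the functions $z_a$, $(1+z_a^2)^{-1/2}$ are Pfaffian, and Lemma 5 gives the bound.)

**Step 1: what carries over.** We may assume the $R_F$ increasing. Every definable set lies in some $\Omega^{\mathcal G}_{F,D}$ by assumption, and the axioms other than Counting hold as in Section 4; the condition $f(g)\ge N_g$ gives Dimension. Sections 8–13 use only o-minimality and that the functions $g$ in the leaves are definable and $C^1$ on product boxes (polynomials included, with box $\mathbb R^\ell$). In Section 14 the Pfaffian property was used only to bound the number of components of $\mathcal Z_\sigma(b)$.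

**Step 2: the system in the form required by (K).** Replace the coordinate $a_e$ by $w=\mu_k+\rho_ka_e$ for those edges whose variable is some $\omega_k$. By the note after Proposition 9 this is well defined, since $\omega_k$ occurs only with these constants. Polynomial dependence on $a_e$ in $a_e^2+b_e^2=1$ becomes polynomial dependence on $w$. The system defining $\mathcal Z_\sigma(b)$ now consists of polynomials of degree at most $C_F(D+1)$ (the $D$ enters through possible polynomial leaves) in at most $C_F$ variables $z_a$, in $(1+z_a^2)^{-1/2}$, and in the values and first partial derivatives of at most $C_F$ functions $g_i\in\mathcal G$ with $f(g_i)\le F$, $d(g_i)\le D$, at tuples of distinct coordinates. Its domain is $\{z:z_{I_i}\in B_{g_i}\ \forall i\}$: polynomial leaves impose no restriction, and (I)-atoms impose none by the definition of $U_\sigma$.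

**Step 3: the count.** By (K) the number of components of $\mathcal Z_\sigma(b)$ is at most $R_{C_F}(C_F(D+1))$, which is polynomial in $D$. The rest of Section 14 is unchanged, so $M\le s^H R_{C_F}(C_F(D+1))=\mathrm{poly}_F(D)$. This gives the bound of Theorem 2 for $\Omega^{\mathcal G}$, and with it the Counting axiom. $\square$
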